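\title{Normal families of meromorphic functions that share a two-point set with their derivatives}

\begin{abstract}
Let $a$ and $b$ be distinct nonzero complex numbers, and let $\mathcal F$ be a family of functions meromorphic in a plane domain such that, for every $f\in\mathcal F$, the value $f(z)$ lies in $\{a,b\}$ exactly when $f'(z)$ does. We prove the conjecture that $\mathcal F$ is normal whenever $b/a$ is not a negative rational number. In fact $\mathcal F$ is normal unless $b/a$ or $a/b$ is a negative integer, while for $b/a\in\{-1,-2,-3,-\frac12,-\frac13\}$ every domain carries a family of this kind that is not normal. The proof rescales a non-normal family to a function $g$ on the plane whose zeros are the points where $g'\in\{a,b\}$. A residue computation handles the poles of $g$. When $g$ is entire, the quotient $gg''/\bigl((g'-a)(g'-b)\bigr)$ is shown to be constant, and its value determines $b/a$.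
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $D\subset\mathbf C$ be a domain. A family $\mathcal F$ of functions meromorphic in $D$ is \emph{normal} in $D$ if every sequence in $\mathcal F$ has a subsequence that converges, locally uniformly with respect to the spherical metric, to a meromorphic function or to $\infty$. Throughout the paper $a$ and $b$ are distinct nonzero complex numbers. A function $f$ meromorphic in $D$ \emph{shares the set $\{a,b\}$ with its derivative} if $f^{-1}(\{a,b\})=(f')^{-1}(\{a,b\})$, that is, if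
\begin{equation}\label{eq:share}
f(z)\in\{a,b\}\iff f'(z)\in\{a,b\}\qquad(z\in D).
\end{equation}
Multiplicities are ignored, and no pairing of the values is prescribed: where $f=a$, the derivative may be $a$ or $b$. We ask for which $a$ and $b$ condition \eqref{eq:share} forces normality.

A family fails to be normal when its members move by a definite spherical distance over arbitrarily short distances in $D$. Condition \eqref{eq:share} works against this: $f$ must pass through $a$ and $b$ at bounded speed, and $f'$ may not equal $a$ or $b$ anywhere else. Neither half suffices alone. The functions $nz$ with $n>\max(|a|,|b|)$ have derivatives that omit $a$ and $b$; the functions $(a-be^{nz})/(1-e^{nz})$ themselves omit $a$ and $b$; and neither family is normal near $0$. Both halves together do not always suffice either.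

\begin{example}\label{ex:cosh}
Let $a=-b$ and $f_\kappa(z)=b\,(\cosh\kappa z+\kappa^{-1}\sinh\kappa z)$ for $\kappa>1$. Then $f_\kappa'=b\,(\kappa\sinh\kappa z+\cosh\kappa z)$, and expanding the squares gives $(f_\kappa')^2-\kappa^2f_\kappa^2=b^2(1-\kappa^2)$, that is,
\[
(f_\kappa')^2-b^2=\kappa^2\,(f_\kappa^2-b^2).
\]
So $f_\kappa$ satisfies \eqref{eq:share} in $\mathbf C$. The family is not normal in any neighborhood of $0$. Indeed $f_\kappa(0)=b$ for all $\kappa$, so a sequence $f_{\kappa_n}$ converging spherically uniformly near $0$ would be holomorphic and uniformly bounded in a fixed disc about $0$, and by Cauchy's estimates each derivative at $0$ would stay bounded. But $f_\kappa''(0)=b\kappa^2\to\infty$.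
\end{example}

The example suggests what restriction on $b/a$ to expect. On the scale $x=\kappa z$ the functions $f_\kappa$ converge to $G(x)=b\cosh x$, which takes the values $\pm b$ only with multiplicity two. This is no accident. If $f(\xi+\sigma x)\approx G(x)$ with $\sigma$ small, then $G'\approx\sigma f'$ is small wherever $f\in\{a,b\}$, so an $a$-point of $G$ is multiple. It is the limit of several simple $a$-points of $f$, say $k_a$ with $f'=a$ and $k_b$ with $f'=b$. Integrating $1/(f-a)$ over a circle of radius comparable to $\sigma$ around this cluster gives $k_a/a+k_b/b=O(\sigma)$, and for small $\sigma$ this forces $b/a=-k_b/k_a$. One is led to guess that only ratios in the set $\mathbf Q^-$ of negative rational numbers can be exceptional. This is Conjecture~2 of \cite{SV}, which we prove.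

\begin{theorem}\label{thm:conj}
Let $\mathcal F$ be a family of functions meromorphic in a domain $D$, and let $a\ne b$ be nonzero complex numbers with $b/a\notin\mathbf Q^-$. If $f^{-1}(\{a,b\})=(f')^{-1}(\{a,b\})$ for every $f\in\mathcal F$, then $\mathcal F$ is normal in $D$.
\end{theorem}

The heuristic above is not a proof: a nonconstant meromorphic limit $G$ may omit both $a$ and $b$, and then there is no cluster to integrate around. It also overestimates the exceptional set. Put
\[
\Lambda=\{-k,\,-1/k:\ k=1,2,3,\dots\}\subset\mathbf Q^- .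
\]

\begin{theorem}\label{thm:Lambda}
Let $\mathcal F$ be a family of functions meromorphic in a domain $D$, and let $a\ne b$ be nonzero complex numbers with $b/a\notin\Lambda$. If $f^{-1}(\{a,b\})=(f')^{-1}(\{a,b\})$ for every $f\in\mathcal F$, then $\mathcal F$ is normal in $D$.
\end{theorem}

\begin{theorem}\label{thm:examples}
If $b/a\in\{-1,-2,-3,-\frac12,-\frac13\}$, then in every domain $D$ there is a family that is not normal in $D$ and all of whose members satisfy $f^{-1}(\{a,b\})=(f')^{-1}(\{a,b\})$.
\end{theorem}

The ratios $b/a=-k$ and $b/a=-1/k$ with $k\ge4$ are not decided here.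

Theorem~\ref{thm:Lambda} contains Theorem~\ref{thm:conj}; we state them separately because the conjecture needs only Sections~\ref{sec:model}--\ref{sec:entire}. The plan is as follows. A rescaling that preserves derivatives turns a non-normal family into a function $g$ meromorphic in $\mathbf C$ with bounded spherical derivative and
\begin{equation}\label{eq:model}
g(\zeta)=0\iff g'(\zeta)\in\{a,b\}
\end{equation}
(Section~\ref{sec:rescale}). If $g$ has a pole, the residue computation gives $b/a\in\mathbf Q^-$. If $g$ is entire, we show in Section~\ref{sec:entire}, the main part of the paper, that $b/a\in\Lambda$. A second rescaling near a pole improves $\mathbf Q^-$ to $\Lambda$ (Section~\ref{sec:poles}). Section~\ref{sec:examples} constructs the families of Theorem~\ref{thm:examples} from elliptic functions. We begin with polynomials satisfying \eqref{eq:model}, where both arithmetic mechanisms of the proof are visible.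

\section{Residues, multiplicities and the polynomial model}\label{sec:model}

Let $g$ be a quadratic polynomial satisfying \eqref{eq:model}. Its derivative is linear, so it takes the values $a$ and $b$ once each, at two distinct points $z_1,z_2$. These are the zeros of $g=\alpha(z-z_1)(z-z_2)$, and $g'(z_1)=\alpha(z_1-z_2)=-g'(z_2)$. Hence $b=-a$.

For a polynomial $g$ of degree $l\ge2$ the same conclusion takes the form of a residue identity. The zeros of $g$ are simple because $a,b\ne0$, the residues of $1/g$ are $1/a$ or $1/b$, and their sum vanishes because $1/g=O(|z|^{-2})$ at infinity. The local version of this identity is the following.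

\begin{lemma}\label{lem:residue}
Let $B$ be an open disc, $m\ge1$ an integer, and $u_n$ functions meromorphic in a neighborhood of $\overline B$. Suppose that $u_n$ has exactly $m$ distinct zeros in $B$, that $u_n'\in\{a,b\}$ at each of them, and that $\min_{\partial B}|u_n|\to\infty$. Then $b/a\in\mathbf Q^-$, and for all large $n$ each of $a$ and $b$ occurs as the value of $u_n'$ at a zero of $u_n$ in $B$.
\end{lemma}

\begin{proof}
Let $k_a$ and $k_b$, which depend on $n$, be the numbers of zeros with $u_n'=a$ and $u_n'=b$, so $k_a+k_b=m$. The poles of $1/u_n$ in $B$ are these zeros; they are simple, with residues $1/a$ and $1/b$. Therefore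
\[
\frac{k_a}a+\frac{k_b}b=\frac1{2\pi i}\oint_{\partial B}\frac{dz}{u_n(z)}\longrightarrow0 .
\]
The left side takes only finitely many values, so it is $0$ for large $n$. Since $m\ge1$, neither $k_a$ nor $k_b$ can then vanish, and $b/a=-k_b/k_a$.
\end{proof}

The residue identity uses only the implication $g=0\Rightarrow g'\in\{a,b\}$, and it would allow, for example, $b/a=-\frac23$. To exploit the converse, note that the poles of $g''/\bigl((g'-a)(g'-b)\bigr)$ are simple and lie where $g'\in\{a,b\}$. If $g$ vanishes at these points, multiplication by $g$ removes the poles. For a holomorphic function $u$ with $u'$ nonconstant we therefore put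
\begin{equation}\label{eq:hdef}
h[u]=\frac{u\,u''}{(u'-a)(u'-b)} .
\end{equation}

\begin{lemma}\label{lem:hvalue}
Let $u$ be holomorphic in a domain, with $u'$ nonconstant, and suppose that $u=0$ wherever $u'\in\{a,b\}$. Then $h[u]$ is holomorphic in the domain, and
\[
h[u](z^*)=\mu\,\frac a{a-b}\quad\text{at a zero $z^*$ of $u'-a$ of order $\mu$},\qquad
h[u](z^*)=\nu\,\frac b{b-a}\quad\text{at a zero $z^*$ of $u'-b$ of order $\nu$}.
\]
\end{lemma}

\begin{proof}
Let $u'-a$ have a zero of order $\mu$ at $z^*$, and put $t=z-z^*$. As $t\to0$ we have $u\sim at$, $u'-a\sim\beta t^\mu$, $u''\sim\beta\mu t^{\mu-1}$ with $\beta\ne0$, and $u'-b\to a-b$. So $h[u]\to\mu a/(a-b)$. Exchanging $a$ and $b$ gives the second formula, and the denominator of $h[u]$ has no other zeros.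
\end{proof}

Thus $h[u]$ records multiplicities. If it is constant, or nearly so, the two formulas can be compared.

\begin{lemma}\label{lem:arith}
Let $\mu,\nu$ be positive integers with $\mu\frac a{a-b}=c=\nu\frac b{b-a}$. Then $b/a=-\mu/\nu$ and $\frac1c=\frac1\mu+\frac1\nu$. If $c\le1$, then $b/a\in\Lambda$.
\end{lemma}

\begin{proof}
The hypothesis gives $\mu a=-\nu b$, and $\frac1\mu+\frac1\nu=\frac1c\bigl(\frac a{a-b}+\frac b{b-a}\bigr)=\frac1c$. If $\frac1\mu+\frac1\nu\ge1$, then $\mu=1$, or $\nu=1$, or $\mu=\nu=2$; accordingly $b/a$ is $-1/\nu$, $-\mu$ or $-1$.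
\end{proof}

\begin{proposition}\label{prop:poly}
If a polynomial $g$ of degree $l\ge2$ satisfies \eqref{eq:model}, then $b/a\in\Lambda$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:hvalue}, $h[g]$ is entire. Comparing leading terms in \eqref{eq:hdef} shows that $h[g]\to l(l-1)/l^2$ at infinity, so $h[g]\equiv(l-1)/l<1$ by Liouville's theorem. The nonconstant polynomial $g'$ takes both values $a$ and $b$. Evaluating $h[g]$ at one point of each kind gives the hypothesis of Lemma~\ref{lem:arith} with $c=(l-1)/l$.
\end{proof}

\begin{example}\label{ex:poly}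
Every element of $\Lambda$ occurs. For $N\ge2$ let $g(\zeta)=b\,(\zeta+\zeta^N/N)$ and $a=-(N-1)b$. Then $g'=b\,(1+\zeta^{N-1})$ equals $b$ only at $\zeta=0$, with multiplicity $\nu=N-1$, and equals $a$ exactly where $\zeta^{N-1}=-N$, with multiplicity $\mu=1$. These points are the zeros of $g$. A transcendental example is $g=\sin\zeta$ with $\{a,b\}=\{1,-1\}$, where $\mu=\nu=2$ and $h[g]\equiv1$.
\end{example}

For transcendental $g$ Liouville's theorem is not available, and proving that $h[g]$ is constant is the main difficulty of the paper.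

\section{Background}\label{sec:tools}

We write $D(z,r)$ for the open disc, $\Delta=D(0,1)$, and $u^\#=|u'|/(1+|u|^2)$ for the spherical derivative.

\subsection*{Convergence and normality}
Let $u_n\to u$ spherically locally uniformly, with $u$ meromorphic. On a closed disc where $u$ has no pole, $u_n$ is holomorphic for large $n$, and $u_n\to u$ uniformly together with all derivatives; on a closed disc where $u$ has no zero, the same holds for $1/u_n\to1/u$. \emph{Hurwitz's theorem}: if holomorphic functions $u_n$ converge to $u$ uniformly on a closed disc and $u\ne0$ on the boundary circle, then for large $n$ the functions $u_n$ and $u$ have the same number of zeros in the disc, counted with multiplicity; in particular every zero of $u\not\equiv0$ is a limit of zeros of $u_n$. Normality is a local property. \emph{Montel's theorem}: the holomorphic functions in $\Delta$ that omit $0$ and $1$ form a normal family. \emph{Marty's theorem}: a family is normal if and only if its spherical derivatives are locally uniformly bounded. \emph{Picard's theorem}: a nonconstant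 entire function omits at most one finite value.

The rescaling tool is the Pang--Zalcman lemma, in the case $k=\alpha=1$.

\begin{lemma}[Pang--Zalcman \cite{PZ}]\label{lem:PZ}
Let $\mathcal G$ be a family of functions meromorphic in $\Delta$, and let $A\ge1$ be such that $|F'(x)|\le A$ whenever $F\in\mathcal G$ and $F(x)=0$. If $\mathcal G$ is not normal in $\Delta$, there are $r<1$, $F_n\in\mathcal G$, points $x_n$ with $|x_n|<r$, and $\rho_n\to0^+$ such that $\rho_n^{-1}F_n(x_n+\rho_n\zeta)\to g(\zeta)$ spherically locally uniformly in $\mathbf C$, where $g$ is meromorphic and nonconstant, and $g^\#(\zeta)\le g^\#(0)=A+1$.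
\end{lemma}

We also need Landau's theorem in logarithmic form.

\begin{lemma}\label{lem:landau}
There is an absolute constant $K$ such that every $F$ holomorphic in $D(z_0,\delta)$ and omitting $0$ and $1$ satisfies
\[
\Bigl|\frac{F'(z_0)}{F(z_0)}\Bigr|\le\frac K\delta\Bigl(\bigl|\log|F(z_0)|\bigr|+1\Bigr).
\]
\end{lemma}

\begin{proof}
By scaling let $z_0=0$, $\delta=1$. By the theorems of Montel and Marty there is $K_1$ with $u^\#(0)\le K_1$ for all holomorphic $u$ in $\Delta$ omitting $0$ and $1$. Let $v=\frac1{2\pi i}\log F$, with the branch chosen so that $|\operatorname{Re}v(0)|\le\frac12$. Since $F\ne1$, the function $v$ omits all integers. Let $n=\max(1,\lfloor|v(0)|\rfloor)$. Then $v/n$ omits $0$ and $1$, and $|v(0)/n|\le2$, so $|v'(0)|/n\le(1+4)K_1$ and $|v'(0)|\le5K_1(1+|v(0)|)$. Finally $|v(0)|\le\frac12+\frac1{2\pi}\bigl|\log|F(0)|\bigr|$ and $F'/F=2\pi iv'$, so $K=15\pi K_1$ works.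
\end{proof}

\subsection*{Nevanlinna theory for entire functions}
For a meromorphic function $u\not\equiv0$ let $m(r,u)=\frac1{2\pi}\int_0^{2\pi}\log^+|u(re^{i\phi})|\,d\phi$; then $m(r,uv)\le m(r,u)+m(r,v)$ and $m(r,u+v)\le m(r,u)+m(r,v)+\log2$. Let $w$ be a nonconstant entire function. Its characteristic is $T(r,w)=m(r,w)$, and $M(r,w)=\max_{|z|=r}|w|$. For $s\in\mathbf C$ let $n(t,s)$ be the number of zeros of $w-s$ in $|z|\le t$ counted with multiplicity, and
\[
N(r,s)=\int_0^r\frac{n(t,s)-n(0,s)}t\,dt+n(0,s)\log r .
\]
For $1\le r\le r'$ we have $N(r,s)\ge0$ and $N(r',s)-N(r,s)=\int_r^{r'}n(t,s)\,dt/t$. The functions $\bar n(t,s)$ and $\bar N(r,s)$ are defined in the same way with each zero counted once. We use the following facts.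
\begin{itemize}
\item[(N1)] $T(r,w)\le\log^+M(r,w)\le3T(2r,w)$. If $w$ is transcendental, then $T(r,w)/\log r\to\infty$.
\item[(N2)] (Ahlfors--Shimizu.) With $A(r,w)=\frac1\pi\iint_{|z|<r}(w^\#)^2\,dA$, where $dA$ is area measure, $T_0(r,w):=\int_0^rA(t,w)\,dt/t=T(r,w)+O(1)$.
\item[(N3)] (First main theorem.) $m\bigl(r,\frac1{w-s}\bigr)+N(r,s)=T(r,w)+O(1)$.
\item[(N4)] (Second main theorem, finite order.) If $T(r,w)=O(r^\rho)$ for some $\rho$, then $T(r,w)\le\bar N(r,a)+\bar N(r,b)+O(\log r)$ as $r\to\infty$.
\item[(N5)] (Poisson--Jensen formula.) If $|z|<R$, $w(z)\ne s$, and $c_j$ are the zeros of $w-s$ in $|\zeta|<R$ repeated with multiplicity, then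
\[
\log|w(z)-s|=\frac1{2\pi}\int_0^{2\pi}\log|w(Re^{i\phi})-s|\,\frac{R^2-|z|^2}{|Re^{i\phi}-z|^2}\,d\phi-\sum_j\log\Bigl|\frac{R^2-\bar c_jz}{R(z-c_j)}\Bigr| ,
\]
and the kernel lies between $0$ and $(R+|z|)/(R-|z|)$.
\item[(N6)] A zero-free entire function with $\log M(r)=O(r^\rho)$ has the form $e^P$ with $P$ a polynomial.
\end{itemize}

\section{Rescaling}\label{sec:rescale}

A rescaling $f(\xi+\sigma x)$ multiplies the derivative by $\sigma$, and in the limit the values $a$, $b$ of $f'$ both collapse to $0$. Lemma~\ref{lem:PZ} also divides by the scale, so derivatives are unchanged and both implications in \eqref{eq:share} survive. The price is that only one of the two values of $f$ stays finite: we place $a$ at $0$, and $b$ is sent to $\infty$.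

\begin{lemma}\label{lem:rescale}
Suppose that all members of $\mathcal F$ satisfy \eqref{eq:share} and that $\mathcal F$ is not normal in $D$. Then there are $f_n\in\mathcal F$, points $z_n$ in a compact subset of $D$, numbers $\rho_n\to0^+$ and a nonconstant meromorphic function $g$ in $\mathbf C$ such that
\[
g_n(\zeta):=\frac{f_n(z_n+\rho_n\zeta)-a}{\rho_n}\longrightarrow g(\zeta)
\]
spherically locally uniformly in $\mathbf C$, and
\begin{equation}\label{eq:R}
g=0\iff g'\in\{a,b\},\qquad \sup_{\mathbf C}g^\#<\infty,\qquad g'\not\equiv a,\quad g'\not\equiv b .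
\end{equation}
\end{lemma}

\begin{proof}
Since normality is local, $\mathcal F$ is not normal in some disc $D(z_0,R)$ whose closure lies in $D$. Consider the functions $F(x)=R^{-1}\bigl(f(z_0+Rx)-a\bigr)$ in $\Delta$, $f\in\mathcal F$. They do not form a normal family, and if $F(x)=0$, then $F'(x)=f'(z_0+Rx)\in\{a,b\}$ by \eqref{eq:share}. Lemma~\ref{lem:PZ} applies with $A=\max(1,|a|,|b|)$. Writing $z_n$ for $z_0+Rx_n$ and $\rho_n$ for $R\rho_n$, we obtain $g_n\to g$ with $g^\#\le g^\#(0)=A+1$. Note that $g_n'(\zeta)=f_n'(z_n+\rho_n\zeta)$.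

If $g'\equiv s\in\{a,b\}$, then $g^\#(0)\le|s|\le A$, which is false. So $g'\not\equiv a$ and $g'\not\equiv b$.

Let $g(\zeta_0)=0$. By Hurwitz's theorem there are $\zeta_n\to\zeta_0$ with $g_n(\zeta_n)=0$. Then $f_n=a$ at the corresponding points, so $g_n'(\zeta_n)\in\{a,b\}$, and in the limit $g'(\zeta_0)\in\{a,b\}$.

Conversely let $g'(\zeta_0)=s\in\{a,b\}$. Then $g$ is holomorphic at $\zeta_0$, and Hurwitz's theorem applied to $g_n'-s\to g'-s\not\equiv0$ gives $\zeta_n\to\zeta_0$ with $g_n'(\zeta_n)=s$. By \eqref{eq:share}, $g_n(\zeta_n)$ is $0$ or $(b-a)/\rho_n$. Since $g_n(\zeta_n)\to g(\zeta_0)\in\mathbf C$ and $(b-a)/\rho_n\to\infty$, we have $g_n(\zeta_n)=0$ for large $n$, and $g(\zeta_0)=0$.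
\end{proof}

The $b$-points of $f_n$ are invisible in \eqref{eq:R}. They reappear near the poles of $g$.

\begin{lemma}\label{lem:poleQ}
If the function $g$ of Lemma~\ref{lem:rescale} has a pole, then $b/a\in\mathbf Q^-$.
\end{lemma}

\begin{proof}
Let $\zeta_0$ be a pole of order $k$, and let $B=D(\zeta_0,\delta)$ be so small that $1/g$ is holomorphic on $\overline B$ with $\zeta_0$ as its only zero. Then $1/g_n\to1/g$ uniformly on $\overline B$. Put $E_n=(b-a)/\rho_n\to\infty$ and $u_n=g_n-E_n$. By Hurwitz's theorem $1/g_n-1/E_n$ has exactly $k$ zeros in $B$ for large $n$, counted with multiplicity. They are the zeros of $u_n$. At each of them $f_n=b$, so $u_n'=f_n'\in\{a,b\}$; in particular $(1/g_n)'=-g_n'/E_n^2\ne0$, so the $k$ zeros are distinct. On $\partial B$ the functions $g_n$ are uniformly bounded, because $1/g_n\to1/g$ and $1/g$ has no zero there. Hence $\min_{\partial B}|u_n|\to\infty$, and Lemma~\ref{lem:residue} applies.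
\end{proof}

\section{Entire limit functions}\label{sec:entire}

\begin{proposition}\label{prop:entire}
If a nonconstant entire function $g$ satisfies \eqref{eq:R}, then $b/a\in\Lambda$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Suppose that $\mathcal F$ is not normal, and take $g$ from Lemma~\ref{lem:rescale}. If $g$ has a pole, then $b/a\in\mathbf Q^-$ by Lemma~\ref{lem:poleQ}. If $g$ is entire, then $b/a\in\Lambda\subset\mathbf Q^-$ by Proposition~\ref{prop:entire}.
\end{proof}

The rest of this section proves Proposition~\ref{prop:entire}. A polynomial of degree $1$ has a zero, so under \eqref{eq:R} its constant derivative would be $a$ or $b$, which is excluded. Polynomials of higher degree are covered by Proposition~\ref{prop:poly}. So let $g$ be transcendental, and fix $M>0$ with $g^\#\le M$. Put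
\[
w=g',\qquad Z=g^{-1}(0)=w^{-1}(\{a,b\}),\qquad h=h[g],\qquad L_a=\frac{w'}{w-a},\qquad L_b=\frac{w'}{w-b}.
\]
The function $w$ is transcendental, $Z\ne\emptyset$ by Picard's theorem, and $h$ is entire by Lemma~\ref{lem:hvalue}. Partial fractions for $1/\bigl((w-a)(w-b)\bigr)$ and $w/\bigl((w-a)(w-b)\bigr)$ give the two identities on which the argument rests:
\begin{equation}\label{eq:two}
h=g\cdot\frac{L_a-L_b}{a-b},\qquad h\cdot\frac{g'}g=\frac{aL_a-bL_b}{a-b}.
\end{equation}
Away from $Z$ the logarithmic derivatives $L_a,L_b$ will be shown to have polynomial size. Then the first identity says that $h$ can be large only where $g$ is large, and the second says that where $h$ is large, $\log g$ hardly changes. These statements contradict each other along a suitable path on which $h$ grows fast, and so $h$ is a polynomial. The second main theorem does the rest. The letter $C$ denotes positive constants that depend only on $g,a,b$ and may change from line to line.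

\subsection{Growth}
From $g^\#\le M$ we get $A(t,g)\le M^2t^2$, so $T(r,g)\le Cr^2$ for $r\ge1$ by (N2), and $\log M(r,g)\le Cr^2$ by (N1). Cauchy's estimates give the same bounds for $w=g'$ and $w'=g''$. By \eqref{eq:hdef} and (N3),
\begin{equation}\label{eq:Th}
T(r,h)\le m(r,g)+m(r,g'')+m\Bigl(r,\frac1{w-a}\Bigr)+m\Bigl(r,\frac1{w-b}\Bigr)\le Cr^2\qquad(r\ge1).
\end{equation}

\subsection{Pointwise bounds}
The path constructed below cannot be kept away from an exceptional set, so bounds on averages are not enough; we need bounds at every point.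

\begin{lemma}\label{lem:pointwise}
There are $\delta\in(0,1)$ and $C_1>0$ such that
\begin{align}
\operatorname{dist}(z,Z)<\delta\ &\Longrightarrow\ |h(z)|\le C_1(1+|z|)^3,\label{eq:near}\\
\operatorname{dist}(z,Z)\ge\delta\ &\Longrightarrow\ |h(z)|\le C_1(1+|z|)^3\,|g(z)|\quad\text{and}\quad |h(z)|\,\Bigl|\frac{g'(z)}{g(z)}\Bigr|\le C_1(1+|z|)^3.\label{eq:far}
\end{align}
\end{lemma}

\begin{proof}
\emph{The points of $Z$ are uniformly separated.} Let $z^*\in Z$. Along a segment starting at $z^*$ the function $\arctan|g|$ grows at rate at most $g^\#\le M$, so $\arctan|g(z)|\le M|z-z^*|$, and $|g|\le1$ for $|z-z^*|\le\delta_0:=\pi/(4M)$. Cauchy's estimate on discs of radius $\delta_0/2$ gives $|g''|\le8/\delta_0^2$ for $|z-z^*|\le\delta_0/2$. Let $m_0=\min(|a|,|b|)>0$, so that $|g'(z^*)|\ge m_0$, and let $\eta=\min(\delta_0/2,\ m_0\delta_0^2/16,\ 1)$. In $D(z^*,\eta)$ we have $|g'-g'(z^*)|\le8\eta/\delta_0^2\le\frac12|g'(z^*)|$, hence $\operatorname{Re}\bigl(g'/g'(z^*)\bigr)\ge\frac12$. Integrating along segments shows that $g$ is injective in $D(z^*,\eta)$. So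 distinct points of $Z$ are at distance at least $\eta$. Put $\delta=\eta/2$.

\emph{Proof of \eqref{eq:far}.} Let $\operatorname{dist}(z,Z)\ge\delta$. In $D(z,\delta)$ the function $w$ omits $a$ and $b$, so $F=(w-a)/(b-a)$ and $1-F=(w-b)/(a-b)$ omit $0$ and $1$. Their logarithmic derivatives are $L_a$ and $L_b$. Lemma~\ref{lem:landau} gives
\[
|L_a(z)|+|L_b(z)|\le C\Bigl(1+\bigl|\log|w(z)-a|\bigr|+\bigl|\log|w(z)-b|\bigr|\Bigr).
\]
In view of \eqref{eq:two} it suffices to show that $\bigl|\log|w(z)-s|\bigr|\le C(1+|z|)^3$ for $s\in\{a,b\}$. The upper bound for $\log|w(z)-s|$ follows from $\log M(r,w)\le Cr^2$. For the lower bound use (N5) with $R=2|z|+2$. The kernel is at most $(3|z|+2)/(|z|+2)\le3$, so the integral is at least $-3m\bigl(R,\frac1{w-s}\bigr)\ge-CR^2$ by (N3). The zeros $c_j$ lie in $Z$, so $|z-c_j|\ge\delta$, while $|R^2-\bar c_jz|\le2R^2$; each term of the sum is at most $\log(2R/\delta)$. The number of terms is at most $n(R,s)$, and $n(R,s)\log2\le\int_R^{2R}n(t,s)\,dt/t\le N(2R,s)\le CR^2$ by (N3). Altogether $\log|w(z)-s|\ge-CR^2-CR^2\log(2R/\delta)\ge-CR^3$.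

\emph{Proof of \eqref{eq:near}.} Let $z\in D(z^*,\delta)$ with $z^*\in Z$. A point $\zeta$ on the circle $|\zeta-z^*|=\delta$ is at distance at least $\eta-\delta=\delta$ from every other point of $Z$, and $|g(\zeta)|\le1$. By \eqref{eq:far}, $|h(\zeta)|\le C(1+|\zeta|)^3\le C(2+|z|)^3\le 8C(1+|z|)^3$, since $|\zeta-z|<2\delta\le1$. The maximum principle bounds $|h(z)|$ by the same quantity.
\end{proof}

\subsection{The function $h$ is a polynomial}

\begin{lemma}\label{lem:hpoly}
$h$ is a polynomial.
\end{lemma}

We want a path to infinity on which $|h|\ge\frac12|z|^6$ and $\int|g'/g|\,|dz|<\infty$. The region where $h$ is large may be thin and a path inside it may be long, so the pointwise smallness of $g'/g$ does not by itself make the integral finite. We therefore consider a one-parameter family of paths, the curves on which $\arg H$ is constant for an auxiliary function $H$, and bound the average of the integral over the family by an area integral. We take $H\approx h/z^6$: three powers of $z$ absorb the factor in \eqref{eq:far}, and three more make the area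 integral converge.

\begin{proof}
Suppose that $h$ is transcendental. Let $p$ be its Taylor polynomial of degree at most $5$ at $0$, and let $H=(h-p)/z^6$, a transcendental entire function. By \eqref{eq:Th}, $T(r,H)\le m(r,h-p)\le Cr^2$ for $r\ge1$. Since $A(t,H)$ increases with $t$, (N2) gives
\begin{equation}\label{eq:AH}
A(r,H)\le\int_r^{er}A(t,H)\frac{dt}t\le T_0(er,H)\le Cr^2\qquad(r\ge1).
\end{equation}

\emph{The region $V$.} Choose $R_0\ge1$ such that $|p(z)|\le\frac12|z|^6$ and $\frac12|z|^6>C_1(1+|z|)^3$ for $|z|\ge R_0$. As $H$ is unbounded and the zeros of $H'$ are isolated, there is $z_1$ with $H'(z_1)\ne0$ and $\lambda:=|H(z_1)|>\max\bigl(1,\max_{|z|\le R_0}|H|\bigr)$. Let $V=\{z:|H(z)|>\lambda\}\subset\{|z|>R_0\}$. On $V$,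
\begin{equation}\label{eq:hlarge}
|h|\ge|z|^6|H|-|p|\ge\tfrac12|z|^6|H|\ge\tfrac12|z|^6>C_1(1+|z|)^3 .
\end{equation}
By \eqref{eq:near}, $\operatorname{dist}(z,Z)\ge\delta$ on $V$. So $g\ne0$ on $V$, and \eqref{eq:far} and \eqref{eq:hlarge} give
\begin{equation}\label{eq:onV}
\Bigl|\frac{g'}g\Bigr|\le\frac{C_1(1+|z|)^3}{|h|}\le\frac{16\,C_1}{|z|^3|H|},\qquad \tfrac12|z|^6\le|h|\le C_1(1+|z|)^3|g|\qquad\text{on }V.
\end{equation}

\emph{The area integral.} On $V$ we have $1+|H|^2\le2|H|^2$, so $|H'|/|H|^2\le2H^\#$ and $|g'/g|\,|H'/H|\le C|z|^{-3}H^\#$. The Cauchy--Schwarz inequality on the annuli $2^j\le|z|<2^{j+1}$ and \eqref{eq:AH} give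
\begin{equation}\label{eq:area}
\iint_V\Bigl|\frac{g'}g\Bigr|\Bigl|\frac{H'}H\Bigr|\,dA\le C\sum_{j\ge0}2^{-3j}\bigl(\pi A(2^{j+1},H)\bigr)^{1/2}\bigl(\pi4^{j+1}\bigr)^{1/2}\le C\sum_{j\ge0}2^{-3j}\,2^j\,2^j<\infty .
\end{equation}

\emph{The family of paths.} Let $\Psi_0$ be a holomorphic inverse of $H$ in a disc $B_0$ centered at $H(z_1)$, and let $J$ be an open interval of length less than $2\pi$ with $\lambda e^{i\theta}\in B_0$ for $\theta\in J$. We continue $\Psi_0$ outward along rays. For $\theta\in J$ and $s>\lambda$ let $I(s,\theta)$ be the segment from $\lambda e^{i\theta}$ to $se^{i\theta}$. A \emph{continuation along $I(s,\theta)$} is a holomorphic function $\Phi$ on a convex open set $U\supset I(s,\theta)$ with $\Phi=\Psi_0$ on $U\cap B_0$. By the identity theorem $H\circ\Phi$ is the identity on $U$, and two continuations along segments of the same ray agree on the intersection of their domains, which is convex and meets $B_0$. Let $S(\theta)\in(\lambda,\infty]$ be the supremum of the $s$ for which a continuation along $I(s,\theta)$ exists, let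
\[
\Omega=\{se^{i\theta}:\ \theta\in J,\ \lambda<s<S(\theta)\},
\]
and define $\Psi(se^{i\theta})=\Phi(se^{i\theta})$ for any continuation $\Phi$ along $I(s,\theta)$. The same $\Phi$ is a continuation along $I(s',\theta')$ for all $(s',\theta')$ near $(s,\theta)$. Hence $\Omega$ is open and $\Psi$ is holomorphic in $\Omega$. Since $H\circ\Psi$ is the identity, $\Psi$ is injective and $\Psi(\Omega)\subset V$. Put $\gamma_\theta(s)=\Psi(se^{i\theta})$ for $\lambda<s<S(\theta)$. Substitute $z=\Psi(\omega)$, $\omega=se^{i\theta}$; then $dA(z)=|\Psi'(\omega)|^2\,s\,ds\,d\theta$, $|H'(z)/H(z)|=1/(s|\Psi'(\omega)|)$ and $|\gamma_\theta'(s)|=|\Psi'(\omega)|$. Therefore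
\[
\iint_{\Psi(\Omega)}\Bigl|\frac{g'}g\Bigr|\Bigl|\frac{H'}H\Bigr|\,dA=\int_J\biggl(\int_\lambda^{S(\theta)}\Bigl|\frac{g'}g(\gamma_\theta(s))\Bigr|\,|\gamma_\theta'(s)|\,ds\biggr)d\theta=\int_J\biggl(\int_{\gamma_\theta}\Bigl|\frac{g'}g\Bigr|\,|dz|\biggr)d\theta .
\]
By \eqref{eq:area} the inner integral is finite for almost every $\theta\in J$. The function $H$ has only countably many critical values, so we can fix $\theta\in J$ for which the inner integral is finite and the ray $\{se^{i\theta}:s>0\}$ contains no critical value. Write $\gamma=\gamma_\theta$, $S=S(\theta)$.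

\emph{The path $\gamma$ tends to infinity as $s\to S$.} If $S=\infty$, this holds because $|H(\gamma(s))|=s\to\infty$. Let $S<\infty$, and suppose that $\gamma(s_j)\to\zeta\in\mathbf C$ for some $s_j\to S$. Then $H(\zeta)=Se^{i\theta}$, so $H'(\zeta)\ne0$, and $H$ maps a neighborhood $W$ of $\zeta$ conformally onto a disc $B_1$ centered at $Se^{i\theta}$; let $\Phi_1:B_1\to W$ be the inverse. For large $j$ we have $\gamma(s_j)\in W$. Let $\Phi$ on $U$ be a continuation along $I(s_j,\theta)$. Near $s_je^{i\theta}$ the function $\Phi$ takes values in $W$, where $H$ is injective, so $\Phi=\Phi_1$ near $s_je^{i\theta}$ and hence on the convex set $U\cap B_1$. The two functions define a holomorphic function on $U\cup B_1$, and its restriction to a convex neighborhood of $I(s,\theta)$, with $s>S$ close to $S$, is a continuation. This contradicts the definition of $S$.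

\emph{The contradiction.} Fix $s_0\in(\lambda,S)$. For $s_0<s<S$ we have $\log|g(\gamma(s))|\le\log|g(\gamma(s_0))|+\int_\gamma|g'/g|\,|dz|$, so $g$ is bounded on this part of $\gamma$. The second inequality in \eqref{eq:onV} then gives $|z|^6\le C(1+|z|)^3$ on a path tending to infinity, which is false.
\end{proof}

\subsection{The function $h$ is constant}

\begin{lemma}\label{lem:hconst}
$h$ is constant.
\end{lemma}

A nonconstant polynomial takes each value finitely often, so by Lemma~\ref{lem:hvalue} the multiplicities of the $a$-points and $b$-points of $w$ would tend to infinity. The second main theorem does not allow so much ramification.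

\begin{proof}
Suppose that $h$ has degree $d\ge1$, and let $s\in\{a,b\}$. By Lemma~\ref{lem:hvalue}, for each $\mu\ge1$ at most $d$ points are $s$-points of $w$ of multiplicity $\mu$. So at most $d\mu$ of them have multiplicity at most $\mu$. If the distinct $s$-points in $|z|\le t$ are listed by increasing multiplicity, the $j$-th has multiplicity at least $j/d$. With $x=\bar n(t,s)$ this gives
\begin{equation}\label{eq:quad}
n(t,s)-2\bar n(t,s)\ge\sum_{j\le x}\frac jd-2x\ge\frac{x^2}{2d}-2x\ge-2d .
\end{equation}
On the other hand, (N3) and (N4) give $N(r,a)+N(r,b)\le2T(r,w)+O(1)\le2\bar N(r,a)+2\bar N(r,b)+O(\log r)$, that is,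
\[
\int_1^r\Bigl[\bigl(n(t,a)-2\bar n(t,a)\bigr)+\bigl(n(t,b)-2\bar n(t,b)\bigr)\Bigr]\frac{dt}t\le O(\log r).
\]
If $\bar n(t,a)\to\infty$ or $\bar n(t,b)\to\infty$, then by \eqref{eq:quad} the bracket tends to $+\infty$, and the integral divided by $\log r$ tends to $+\infty$, which is impossible. So $w$ has finitely many $a$-points and $b$-points. Then (N4) gives $T(r,w)=O(\log r)$, contradicting (N1), since $w$ is transcendental.
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:entire}}
Let $h\equiv c$. By Lemma~\ref{lem:hvalue} all $a$-points of $w$ have one multiplicity $\mu$ and all $b$-points have one multiplicity $\nu$.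

\emph{Case 1: $w$ takes both values.} Then $\mu\frac a{a-b}=c=\nu\frac b{b-a}$. Since $\bar N(r,a)=N(r,a)/\mu$ and $\bar N(r,b)=N(r,b)/\nu$, (N4) and (N3) give $T(r,w)\le(\frac1\mu+\frac1\nu)T(r,w)+O(\log r)$. By (N1), $\frac1\mu+\frac1\nu\ge1$. By Lemma~\ref{lem:arith} this means $c\le1$, and $b/a\in\Lambda$.

\emph{Case 2: $w$ omits one of the values.} We show that this cannot happen. Conditions \eqref{eq:R} are symmetric in $a$ and $b$, so let $w$ omit $b$; it takes $a$ by Picard's theorem. Now (N4) reads $T(r,w)\le\frac1\mu T(r,w)+O(\log r)$, so $\mu=1$ and $c=\frac a{a-b}$. By (N6), $w=b+e^P$ with $P$ a nonconstant polynomial, and $L_b=P'$. Put $\tau=b/a\notin\{0,1\}$. The second identity in \eqref{eq:two} becomes $g'/g=L_a-\tau P'$, which integrates to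
\[
g=K_0\,(w-a)\,e^{-\tau P}=K_0\bigl(e^{(1-\tau)P}+(b-a)e^{-\tau P}\bigr),\qquad K_0\ne0 .
\]
Differentiating and using $g'=w$, we get
\[
K_0(1-\tau)P'\,e^{(1-\tau)P}-K_0\tau(b-a)P'\,e^{-\tau P}-e^P-b\,e^{0\cdot P}\equiv0 .
\]
The exponents $1-\tau$, $-\tau$ and $1$ are nonzero. After terms with equal exponents are collected, the coefficient of $e^{0\cdot P}$ is still $-b\ne0$. This contradicts the next lemma and completes the proof of Proposition~\ref{prop:entire}.

\begin{lemma}\label{lem:indep}
Let $P$ be a nonconstant polynomial and $\kappa_1,\dots,\kappa_J$ distinct complex numbers. If $\sum_jR_je^{\kappa_jP}\equiv0$ with polynomials $R_j$, then all $R_j\equiv0$.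
\end{lemma}

\begin{proof}
Among all relations of this form with distinct exponents and some nonzero coefficient, take one with the least number of nonzero coefficients, and discard the zero ones. At least two terms remain, since $Re^{\kappa P}\not\equiv0$ for $R\not\equiv0$. Multiplying by $e^{-\kappa_1P}$, we may assume $\kappa_1=0$. Differentiate $\deg R_1+1$ times. The first term disappears. In a term $Re^{\kappa P}$ with $\kappa\ne0$, each differentiation replaces $R\not\equiv0$ by $R'+\kappa P'R$, which is not identically zero because $\deg(P'R)\ge\deg R>\deg R'$, with $\deg0=-\infty$. The result is a shorter nontrivial relation, a contradiction.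
\end{proof}

\section{Poles of the limit function}\label{sec:poles}

To prove Theorem~\ref{thm:Lambda} we must improve Lemma~\ref{lem:poleQ}. We first return to the situation of the heuristic in Section~\ref{sec:intro}, where $f_n$ itself, not divided by the scale, has a nonconstant limit that takes the value $a$ or $b$. There the function $h[u]$ is nearly constant near the cluster, and the argument of Proposition~\ref{prop:poly} can be repeated locally.

\begin{lemma}\label{lem:cluster}
Let $f_n$ be meromorphic in $D$ and satisfy \eqref{eq:share}, and let $\sigma_n\to0^+$. Suppose that the maps $x\mapsto\xi_n+\sigma_nx$ send a closed disc $|x-x_0|\le r$ into $D$, that $G_n(x)=f_n(\xi_n+\sigma_nx)$ is holomorphic on this disc, and that $G_n\to G$ uniformly on it, where $G$ is nonconstant and $G(x_0)=s\in\{a,b\}$. Then $b/a\in\Lambda$.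
\end{lemma}

\begin{proof}
Let $s'$ be the other element of $\{a,b\}$. Shrink $r$ so that, with $B=D(x_0,r)$, we have $G\ne s'$ on $\overline B$, $G\ne s$ and $G'\ne0$ on $\overline B\setminus\{x_0\}$, and $G_n',G_n''$ also converge uniformly on $\overline B$. Let $m$ be the order of the zero of $G-s$ at $x_0$, and put $u_n=(G_n-s)/\sigma_n$, so that $u_n'(x)=f_n'(\xi_n+\sigma_nx)$.

For large $n$ the function $u_n$ has $m$ zeros in $B$ counted with multiplicity, and all of them tend to $x_0$ because $G\ne s$ elsewhere on $\overline B$. By \eqref{eq:share}, $u_n'\in\{a,b\}$ at each zero, so the zeros are distinct. Moreover $\min_{\partial B}|u_n|\to\infty$, since $G_n-s$ is bounded away from $0$ on $\partial B$. By Lemma~\ref{lem:residue}, for large $n$ there are zeros $x_n$ and $y_n$ of $u_n$ with $u_n'(x_n)=a$ and $u_n'(y_n)=b$. In particular $m\ge2$ and $u_n'$ is nonconstant.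

For large $n$ we have $G_n\ne s'$ on $\overline B$, so by the other implication in \eqref{eq:share}, $u_n'\in\{a,b\}$ forces $u_n=0$. By Lemma~\ref{lem:hvalue},
\[
h[u_n]=\frac{(G_n-s)\,G_n''}{(G_n'-\sigma_na)(G_n'-\sigma_nb)}
\]
is holomorphic on $\overline B$, with $h[u_n](x_n)=\mu_n\frac a{a-b}$ and $h[u_n](y_n)=\nu_n\frac b{b-a}$ for positive integers $\mu_n,\nu_n$. On $\partial B$, where $G'\ne0$, we have $h[u_n]\to H_0:=(G-s)G''/(G')^2$ uniformly. From $G-s\sim\beta(x-x_0)^m$ we see that $H_0$ is holomorphic on $\overline B$ with $H_0(x_0)=m(m-1)/m^2$. By the maximum principle $h[u_n]\to H_0$ uniformly on $\overline B$. Since $x_n,y_n\to x_0$, both $\mu_n\frac a{a-b}$ and $\nu_n\frac b{b-a}$ tend to $\frac{m-1}m$. Convergent sequences of integers are eventually constant, so Lemma~\ref{lem:arith} applies with $c=\frac{m-1}m<1$.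
\end{proof}

Near a pole of $g$ the functions $f_n=a+\rho_ng_n$ leave the value $a$ only where $g_n$ is of size $1/\rho_n$, and this happens on a scale much smaller than $\rho_n$. We rescale again, using the size of the cluster formed by the poles and the $b$-points of $f_n$. The point to check is that poles and $b$-points remain separated on this scale; otherwise the limit of $f_n$ would be the constant $a$ away from the cluster.

\begin{lemma}\label{lem:poleLambda}
If the function $g$ of Lemma~\ref{lem:rescale} has a pole, then $b/a\in\Lambda$.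
\end{lemma}

\begin{proof}
Let $\zeta_0$ be a pole of order $k$, and choose $B=D(\zeta_0,\delta)$ so that $\varphi=1/g=(\zeta-\zeta_0)^kU(\zeta)$ with $U$ holomorphic and zero-free on $\overline B$. For large $n$, $\varphi_n=1/g_n$ is holomorphic on $\overline B$ and $\varphi_n\to\varphi$ uniformly. Put $\varepsilon_n=\rho_n/(b-a)\to0$. At $z=z_n+\rho_n\zeta$ with $\zeta\in\overline B$,
\begin{equation}\label{eq:fphi}
f_n(z)=a+(b-a)\frac{\varepsilon_n}{\varphi_n(\zeta)},\qquad f_n'(z)=-\frac{\varphi_n'(\zeta)}{\varphi_n(\zeta)^2}.
\end{equation}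
So $f_n\ne a$ at these points, the poles of $f_n$ are the zeros of $\varphi_n$, and $f_n=b$ exactly where $\varphi_n=\varepsilon_n$.

\emph{The second rescaling.} By Hurwitz's theorem $\varphi_n$ and $\varphi_n-\varepsilon_n$ each have $k$ zeros in $B$, say $\alpha_{n,1},\dots,\alpha_{n,k}$ and $\beta_{n,1},\dots,\beta_{n,k}$, repeated with multiplicity, and all tend to $\zeta_0$. Write $\varphi_n=A_n\prod_i(\zeta-\alpha_{n,i})$ and $\varphi_n-\varepsilon_n=B_n\prod_j(\zeta-\beta_{n,j})$. The holomorphic functions $A_n,B_n$ converge to $U$ uniformly on $\partial B$, hence on $\overline B$. Let $d_n$ be the diameter of the set of all $\alpha_{n,i}$ and $\beta_{n,j}$. Then $d_n\to0$, and $d_n>0$ because $\varepsilon_n\ne0$. In the coordinate $x=(\zeta-\beta_{n,1})/d_n$ these points lie in the closed unit disc; along a subsequence they converge to points $\alpha_i^*,\beta_j^*$, which form a set of diameter $1$, with $\beta_1^*=0$. Put $P_n(x)=d_n^{-k}\varphi_n(\beta_{n,1}+d_nx)$ and $e_n=d_n^{-k}\varepsilon_n$. Locally uniformly in $\mathbf C$,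
\[
P_n\to P:=U(\zeta_0)\prod_i(x-\alpha_i^*),\qquad P_n-e_n\to U(\zeta_0)\prod_j(x-\beta_j^*).
\]
Subtracting, $e_n\to e\in\mathbf C$ and $P-e=U(\zeta_0)\prod_j(x-\beta_j^*)$. In particular $P(0)=e$.

\emph{Every critical value of $P$ is $0$ or $e$.} Let $P'(x_0)=0$. At $\zeta=\beta_{n,1}+d_nx$ we have $\varphi_n'+a\varphi_n^2=d_n^{k-1}\bigl(P_n'+a\,d_n^{k+1}P_n^2\bigr)$, and $P_n'+a\,d_n^{k+1}P_n^2\to P'\not\equiv0$. By Hurwitz's theorem there are $x_n\to x_0$ at which $\varphi_n'+a\varphi_n^2=0$. At such a point either $\varphi_n=0$, or $f_n'=a$ by \eqref{eq:fphi}. In the second case \eqref{eq:share} gives $f_n\in\{a,b\}$, hence $f_n=b$ and $\varphi_n=\varepsilon_n$. So $P_n(x_n)\in\{0,e_n\}$, and $P(x_0)\in\{0,e\}$.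

\emph{The number $e$ is not $0$.} If $e=0$, the $\alpha_i^*$ and the $\beta_j^*$ both list the zeros of $P$, so the zero set of $P$ has diameter $1$ and consists of $t\ge2$ points. Of the $k-1$ zeros of $P'$, exactly $k-t$ lie at zeros of $P$, counted with multiplicity. The remaining $t-1\ge1$ give nonzero critical values, contrary to the previous step.

\emph{Conclusion.} Since $P(0)=e\ne0$, \eqref{eq:fphi} gives, uniformly on a small closed disc about $x=0$,
\[
f_n\bigl(z_n+\rho_n\beta_{n,1}+\rho_nd_nx\bigr)=a+(b-a)\frac{e_n}{P_n(x)}\longrightarrow a+(b-a)\frac e{P(x)} .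
\]
The limit is holomorphic and nonconstant there and equals $b$ at $0$. Lemma~\ref{lem:cluster} with $\xi_n=z_n+\rho_n\beta_{n,1}$ and $\sigma_n=\rho_nd_n$ gives $b/a\in\Lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Lambda}]
Suppose that $\mathcal F$ is not normal, and take $g$ from Lemma~\ref{lem:rescale}. Lemma~\ref{lem:poleLambda}, if $g$ has a pole, or Proposition~\ref{prop:entire}, if $g$ is entire, gives $b/a\in\Lambda$.
\end{proof}

\section{Families that are not normal}\label{sec:examples}

Condition \eqref{eq:share} is symmetric in $a$ and $b$, so for Theorem~\ref{thm:examples} we may assume $a=-(N-1)b$ with $N\in\{2,3,4\}$. We imitate Example~\ref{ex:poly}, in which $g'=b\,(1+\zeta^{N-1})$ lies in $\{a,b\}$ exactly when $\zeta\,(\zeta^{N-1}+N)=0$. Let $c$ be a large parameter, and look for meromorphic $y$ and $f$ with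
\begin{equation}\label{eq:ansatz}
f'=b\,(1+cy^{N-1}),\qquad (f-a)(f-b)=b^2\,y\,(cy^{N-1}+N).
\end{equation}
Such an $f$ satisfies \eqref{eq:share}: by the second equation $f\in\{a,b\}$ if and only if $y=0$ or $cy^{N-1}=-N$, and by the first, $f'=b$ if and only if $y=0$, and $f'=-(N-1)b$ if and only if $cy^{N-1}=-N$. To find $y$, differentiate the second equation: $(2f-a-b)f'=b^2N(1+cy^{N-1})y'=bNy'f'$. So $f=\frac{a+b}2+\frac{bN}2y'$. Since $b-a=Nb$, this gives $(f-a)(f-b)=\frac{b^2N^2}4\bigl((y')^2-1\bigr)$, and we arrive at
\begin{equation}\label{eq:ode}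
(y')^2=R(y),\qquad R(y):=1+\frac4{N^2}\,(cy^N+Ny).
\end{equation}

\begin{lemma}\label{lem:ode}
For $N\in\{2,3,4\}$ and $c>1$, equation \eqref{eq:ode} has a solution $y$ meromorphic in $\mathbf C$ with $y(0)=0$ and $y'(0)=1$.
\end{lemma}

\begin{proof}
Let $N=2$ and $c=\kappa^2$, $\kappa>1$. Take $y=\kappa^{-1}\sinh\kappa z+\kappa^{-2}(\cosh\kappa z-1)$. Then $y'=\cosh\kappa z+\kappa^{-1}\sinh\kappa z$ and $1+cy=\kappa\sinh\kappa z+\cosh\kappa z$. The identity of Example~\ref{ex:cosh} with $b=1$ reads $(1+cy)^2-1=c\bigl((y')^2-1\bigr)$, which is \eqref{eq:ode} after division by $c$.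

Let $N\in\{3,4\}$. The roots of $R$ are simple. Indeed, at a multiple root $y_0$ we have $cy_0^{N-1}=-1$ from $R'(y_0)=0$, then $y_0=-N^2/(4(N-1))$ from $R(y_0)=0$, so $|y_0|\ge1$ and $c=|y_0|^{-(N-1)}\le1$. Let $r_0$ be a root, and substitute $y=r_0+1/u$. Then $y'=-u'/u^2$, and \eqref{eq:ode} becomes $(u')^2=u^4R(r_0+1/u)$, that is, by Taylor's formula,
\[
(u')^2=R'(r_0)\,u^3+\tfrac12R''(r_0)\,u^2+\tfrac16R'''(r_0)\,u+\tfrac1{24}R''''(r_0).
\]
The right side is a cubic with $R'(r_0)\ne0$ and three distinct roots: the numbers $1/(r_j-r_0)$ for the other roots $r_j$ of $R$, together with $u=0$ if $N=3$. The substitution $u=\frac4{R'(r_0)}\bigl(v-\frac1{24}R''(r_0)\bigr)$ makes the leading coefficient $4$ and removes the quadratic term, giving $(v')^2=4v^3-g_2v-g_3$ with three distinct roots. For such $g_2,g_3$ there is a lattice whose Weierstrass function $v=\wp$ solves this equation. So \eqref{eq:ode} has a nonconstant elliptic solution $y$. A nonconstant elliptic function takes every value; where $y=0$, \eqref{eq:ode} gives $y'=\pm1$. A translation, followed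 if necessary by $z\mapsto-z$, yields $y(0)=0$ and $y'(0)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:examples}]
For $c>1$ let $y=y_c$ be as in Lemma~\ref{lem:ode}, and define
\[
f_c=b\Bigl(\frac N2\,y'+1-\frac N2\Bigr).
\]
Differentiating \eqref{eq:ode} and dividing by $2y'\not\equiv0$ gives $y''=\frac12R'(y)=\frac2N(1+cy^{N-1})$, so $f_c'=\frac{bN}2y''=b\,(1+cy^{N-1})$. Also $f_c-b=\frac{bN}2(y'-1)$ and $f_c-a=\frac{bN}2(y'+1)$, so $(f_c-a)(f_c-b)=\frac{b^2N^2}4\bigl((y')^2-1\bigr)=b^2y\,(cy^{N-1}+N)$ by \eqref{eq:ode}. Thus \eqref{eq:ansatz} holds, and $f_c$ satisfies \eqref{eq:share} in $\mathbf C$.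

We have $f_c(0)=b$. Since $y=z+O(z^2)$, we have $f_c'-b=bc\,z^{N-1}+O(z^N)$, so $f_c^{(N)}(0)=(N-1)!\,bc\to\infty$ as $c\to\infty$. As in Example~\ref{ex:cosh}, no sequence $f_{c_n}$ with $c_n\to\infty$ converges spherically uniformly near $0$. For $z_0\in D$ the family $\{f_c(z-z_0):c>1\}$ is therefore not normal in $D$. Here $b/a=-1/(N-1)\in\{-1,-\frac12,-\frac13\}$, and interchanging $a$ and $b$ gives $-2$ and $-3$.
\end{proof}

\begin{remark}
Lemma~\ref{lem:ode} fails for $N\ge5$. The roots of $R$ are still simple for $c>1$, by the same computation, and a solution $y$ of \eqref{eq:ode} has $y'=0$ wherever it equals a root of $R$. So $y$ takes each of these $N$ values only with multiplicity at least $2$. By the second main theorem for meromorphic functions, $(N-2)T(r,y)\le\bigl(\frac N2+o(1)\bigr)T(r,y)$ along a sequence $r\to\infty$ if $y$ is meromorphic in $\mathbf C$ and nonconstant, which forces $N\le4$. This shows only that the present construction stops at $N=4$; it does not decide normality for $b/a=-k,-1/k$ with $k\ge4$.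
\end{remark}

\begin{thebibliography}{9}

\bibitem{PZ}
Pang and Zalcman, Bull. London Math. Soc. \textbf{32} (2000), 325--331.

\bibitem{SV}
\emph{Shared values, Picard values and normality},
\texttt{https://typeset.io/pdf/\allowbreak shared-values-\allowbreak picard-values-\allowbreak and-normality-\allowbreak 3z3c1gd7tq.pdf}

\end{thebibliography}
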